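
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Quasiconvexity does not force convergence to equilibrium\\ in nonlinear viscoelasticity}


\begin{abstract}
For the system $u_{tt}=\operatorname{div}DW(\nabla u)+\Delta u_t$ with natural boundary conditions it has been conjectured that, when $W$ is quasiconvex, every solution converges strongly in $W^{1,2}$ as $t\to\infty$. We disprove this in every dimension $n\ge2$: on every bounded connected smooth domain if $n\ge3$, and on the disk if $n=2$. The energy can be taken smooth and uniformly polyconvex, and even weak convergence fails: up to an error that tends to zero in $L^2$, the displacement gradient is a spatially constant matrix that approaches a circle of energy minimizers while winding around it forever. For $n=1$ we prove that convergence always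 holds, without any convexity.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $\Omega\subset\mathbb R^n$ be a bounded connected domain with smooth boundary and outward unit normal $\nu$. Let $W\in C^2(\mathbb R^{n\times n})$ be an energy density whose derivative $\sigma=DW$ is globally Lipschitz, and assume that
\begin{equation}\label{eq:coercive}
W(F)\ge c|F|^2-C\qquad\text{for all }F\in\mathbb R^{n\times n},
\end{equation}
with constants $c>0$, $C\ge0$. We study the system of nonlinear viscoelasticity for a displacement $u:\Omega\times[0,\infty)\to\mathbb R^n$,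
\begin{equation}\label{eq:pde}
\begin{aligned}
&u_{tt}=\operatorname{div}\sigma(\nabla u)+\Delta u_t &&\text{in }\Omega\times(0,\infty),\\
&\sigma(\nabla u)\,\nu+\frac{\partial u_t}{\partial\nu}=0&&\text{on }\partial\Omega\times(0,\infty),\\
&u(\cdot,0)=u_0,\quad u_t(\cdot,0)=u_1,
\end{aligned}
\end{equation}
with $u_0\in W^{1,2}(\Omega;\mathbb R^n)$, $u_1\in L^2(\Omega;\mathbb R^n)$ and $\int_\Omega u_0\,dx=\int_\Omega u_1\,dx=0$. The last condition removes rigid translations.

\begin{definition}\label{def:weak}
A \emph{weak solution} is a function $u\in C([0,\infty);W^{1,2}(\Omega;\mathbb R^n))$ with $u_t\in C([0,\infty);L^2)\cap L^2_{\rm loc}([0,\infty);W^{1,2})$ that attains the initial data and satisfies, for every $\varphi\in W^{1,2}(\Omega;\mathbb R^n)$,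
\begin{equation}\label{eq:weak}
\frac{d}{dt}\int_\Omega u_t\cdot\varphi\,dx+\int_\Omega\big(\sigma(\nabla u)+\nabla u_t\big):\nabla\varphi\,dx=0
\end{equation}
in the sense of distributions on $(0,\infty)$.
\end{definition}

Allowing all $\varphi\in W^{1,2}$ in \eqref{eq:weak} encodes the no-traction boundary condition. Testing formally with $u_t$ gives
\[
\frac{d}{dt}\Big[\tfrac12\int_\Omega|u_t|^2\,dx+\int_\Omega W(\nabla u)\,dx\Big]=-\int_\Omega|\nabla u_t|^2\,dx ,
\]
so energy is lost as long as the body deforms. One expects $u_t\to0$, and one asks whether $u(t)$ settles on a single equilibrium.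

In the simplest case, $W=\frac12|F|^2$, it does. The coefficient $y$ of $u$ along a Neumann eigenfunction with eigenvalue $\lambda>0$ solves $y''+\lambda y'+\lambda y=0$ and decays, and the modal energies $\frac12(y')^2+\frac\lambda2y^2$ are nonincreasing with a finite sum. By dominated convergence $u(t)\to0$ in $W^{1,2}$.

For a general $W$ two dangers come to mind. The gradient $\nabla u(t)$ could develop finer and finer spatial oscillations, so that $u(t)$ converges only weakly; or the state could \emph{drift} forever along a continuum of equilibria. The first danger suggests a hypothesis. Recall that $W$ is \emph{quasiconvex} if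
\[
\int_DW(F+\nabla\varphi)\,dx\ge|D|\,W(F)
\]
for all $F\in\mathbb R^{n\times n}$, all bounded open $D\subset\mathbb R^n$ and all $\varphi\in W^{1,\infty}_0(D;\mathbb R^n)$. This says that oscillations with affine boundary values never lower the energy, and it makes the following conjecture, posed in \cite{DMP}, a natural one.

\medskip
\noindent\textbf{Conjecture.} \emph{If $W$ is quasiconvex, then for every weak solution $u$ there is $u_\infty\in W^{1,2}(\Omega;\mathbb R^n)$ such that $u(t)\to u_\infty$ strongly in $W^{1,2}(\Omega;\mathbb R^n)$ as $t\to\infty$.}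
\medskip

The conjecture fails in every dimension $n\ge2$, and the reason is drift.

\subsection{Results}
A function on $\mathbb R^{n\times n}$ is \emph{polyconvex} if it is a convex function of $F$ and its minors of all orders. Polyconvex functions are quasiconvex; for the energy below we verify this directly.

\begin{theorem}\label{thm:main}
Let either
\begin{itemize}
\item[(a)] $n\ge3$ and $\Omega\subset\mathbb R^n$ be any bounded connected domain with smooth boundary, or
\item[(b)] $n=2$ and $\Omega=\{|x|<1\}$.
\end{itemize}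
There are $W\in C^\infty(\mathbb R^{n\times n})$ and $\gamma>0$ such that $W-\gamma|F|^2$ is polyconvex (so that $W$ is quasiconvex and uniformly Legendre--Hadamard elliptic), $DW$ is globally Lipschitz and \eqref{eq:coercive} holds with some $c>0$; and there is a weak solution $u$ of \eqref{eq:pde}, with $u_0$ affine and $u_1=0$, such that
\begin{itemize}
\item $u_t(t)\to0$ in $L^2$ and $\|\nabla u(t)-b(t)\|_{L^2}\to0$ for a $C^1$ curve $b:[0,\infty)\to\mathbb R^{n\times n}$;
\item every point of a circle in $\mathbb R^{n\times n}$ is a limit point of $b(t)$ as $t\to\infty$.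
\end{itemize}
In particular $|\Omega|^{-1}\int_\Omega\nabla u(t)\,dx$ does not converge, so $u(t)$ converges neither strongly nor weakly in $W^{1,2}$. In case (a) the same holds for every weak solution whose data lie in a certain nonempty open subset of $\{(u_0,u_1)\in W^{1,2}\times L^2:\int_\Omega u_0=\int_\Omega u_1=0\}$.
\end{theorem}

\begin{theorem}\label{thm:oned}
Let $n=1$, and let $W\in C^2(\mathbb R)$ have Lipschitz derivative $\sigma=W'$ and satisfy $W(F)\ge cF^2-C$ with $c>0$. No convexity is assumed. Then every weak solution converges strongly in $W^{1,2}$ as $t\to\infty$.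
\end{theorem}

Planar domains other than the disk are not treated here, and we make no claim about convex $W$ when $n\ge2$.

\subsection{The mechanism}\label{sec:mechanism}
Drop the inertial term for a moment. The equation $0=\operatorname{div}(\sigma(\nabla u)+\nabla u_t)$, with the same boundary condition, is solved by the affine maps $u(x,t)=b(t)x$ with
\[
b'=-DW(b).
\]
So the gradient flow of $W$ on matrices sits inside the problem without inertia, and gradient flows of smooth functions in two or more variables need not converge: the landscape may contain a valley that spirals infinitely often onto a circle. The proof has to answer two questions.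

\emph{How can a quasiconvex $W$ contain a spiral valley?} If $f$ is convex with a minimizer $b_*$, then $|b-b_*|$ is nonincreasing along its gradient flow, so a flow line that accumulates at a minimizer converges to it. The valley is therefore nonconvex, whereas $W$ must be convex along rank-one lines. We place it on a two-dimensional space $L$ of matrices that contains no rank-one matrix:
\[
W(F)=\tfrac12|QF|^2+\varepsilon f(PF),
\]
where $P,Q$ are the orthogonal projections onto $L$ and $L^\perp$. Some combination $M$ of $2\times2$ minors is positive definite on $L$. Since adding a multiple of $M$ does not affect polyconvexity, $f$ may be any function with bounded second derivatives, once $\varepsilon$ is small.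

\emph{Does the valley survive inertia?} The affine maps above no longer solve \eqref{eq:pde}, because in general $u_{tt}=b''x$ is not zero. The force $\nabla f$ that drives the drift tends to $0$ along the valley, so an absolute bound on the error would be useless, however small. What saves the argument is that the error stays small \emph{relative} to the force: inertial effects relax at a fixed rate, whereas the force can decay only at the slow relative rate $O(\varepsilon)$. Section~\ref{sec:tracking} shows this on an ordinary differential equation; Section~\ref{sec:reduction} carries it over to \eqref{eq:pde}.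

\medskip
\noindent\emph{Notation.} $\|\cdot\|$ and $(\cdot,\cdot)$ are the norm and inner product of $L^2(\Omega)$, $\langle h\rangle=|\Omega|^{-1}\int_\Omega h\,dx$, $A:B$ is the Frobenius product, $|A|$ the Frobenius norm, and $(\nabla v)_{ij}=\partial_jv_i$. Duality pairings are written $\langle\cdot,\cdot\rangle$.

\section{A planar gradient flow that never stops turning}\label{sec:planar}

\subsection{The spiral valley}
In polar coordinates $(\rho,\theta)$ on $\mathbb R^2$ put, for $\rho>1$,
\[
\xi=\frac1{\rho-1},\qquad \psi=\xi-\theta,\qquad p(\psi)=2+\sin4\psi\in[1,3].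
\]
The curves $\psi=\text{const}$ are spirals winding onto the unit circle. Let $\chi\in C^\infty$ have values in $[0,1]$, with $\chi(\rho)=1$ for $\rho\le\frac32$ and $\chi(\rho)=0$ for $\rho\ge2$, and define
\[
f_0=\chi(\rho)\,e^{-\xi}p(\xi-\theta)+(1-\chi(\rho))\,\rho^2\quad(\rho>1),\qquad f_0=0\quad(\rho\le1).
\]
This is well defined because $p$ is $2\pi$-periodic. The factor $e^{-\xi}$ makes $f_0$ flat at the circle; the modulation $p$ carves spiral valleys into it; the term $\rho^2$ provides coercivity.

\emph{$f_0$ is smooth.} Only the circle $\rho=1$ needs attention. For $1<\rho<\frac32$ we have $f_0=e^{-\xi}p(\xi-\theta)$. Since $\partial_\rho\xi=-\xi^2$, induction shows that every iterated $(\rho,\theta)$-derivative of $f_0$ is a finite sum of terms $e^{-\xi}\,\mathrm{poly}(\xi)\,s(\xi-\theta)$ with $s\in\{1,\sin4\,\cdot,\cos4\,\cdot\}$. These tend to $0$ uniformly as $\rho\to1^+$, and so do the Cartesian derivatives, which are combinations of them with coefficients smooth near $\rho=1$. Hence every Cartesian derivative of $f_0$,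 defined off the circle, extends continuously by $0$ to the circle. Next, a continuous function $h$ on $\mathbb R^2$ that is $C^1$ off the circle and whose gradient extends to a continuous field $G$ is $C^1$: every segment $[x,y]$ meets the circle in at most two points, so $h(y)-h(x)=\int_0^1G(x+s(y-x))\cdot(y-x)\,ds$ for all $x,y$, and $\nabla h=G$. Applying this successively to $f_0$ and its derivatives gives $f_0\in C^\infty(\mathbb R^2)$.

Moreover $f_0\ge0$ and $f_0=\rho^2$ for $\rho\ge2$, so $f_0\ge\rho^2-4$ everywhere and $D^2f_0$ is bounded. Set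
\[
f=\kappa f_0,\qquad \kappa=\frac1{\sup|D^2f_0|}\quad\text{(operator norm)}.
\]
Then $|D^2f|\le1$, and $\nabla f$ is Lipschitz with constant $1$.

For $1<\rho<\frac32$ we have $\nabla\xi=-\xi^2e_\rho$ and $\nabla\theta=\rho^{-1}e_\theta$. With $q=p'-p$, and $p,p',q$ evaluated at $\psi$,
\begin{equation}\label{eq:polar}
\begin{gathered}
\nabla\psi=-\xi^2e_\rho-\rho^{-1}e_\theta,\qquad
\nabla f=\kappa e^{-\xi}\big(p'\nabla\psi-p\nabla\xi\big)=\kappa e^{-\xi}\big[-\xi^2q\,e_\rho-\rho^{-1}p'\,e_\theta\big],\\
\nabla\psi\cdot\nabla f=\kappa e^{-\xi}\big[\xi^4q+\rho^{-2}p'\big].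
\end{gathered}
\end{equation}
In particular $\nabla f\ne0$ for $1<\rho<\frac32$, since $q=p'=0$ would give $p=0$.

\emph{Why the flow is trapped.} Along $\dot\beta=-\nabla f(\beta)$, formula \eqref{eq:polar} gives $\dot\psi\approx-\kappa e^{-\xi}\xi^4q(\psi)$ for large $\xi$, as long as $q(\psi)$ is not close to $0$. Now $q(0)=4-2=2>0$, whereas at $\psi=-\pi/8$ we have $p=1$, $p'=0$, $q=-1<0$. So $\psi$ is pushed into $(-\pi/8,0)$ from both ends. The valley sits at the zero of $q$ in between. There $p'=p>0$, so $\dot\theta=\kappa\rho^{-2}e^{-\xi}p'>0$: the flow turns counterclockwise without end (Figure~\ref{fig:spiral}). The frequency of $p$ must not be too low: a zero of $q$ requires $(\log p)'=1$, and for $p=2+\sin\psi$ the maximum of $(\log p)'$ is $1/\sqrt3$, so that $q<0$ everywhere, $f$ increases with $\rho$ for $1<\rho<\frac32$, and there is no valley.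

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.7]
\fill[gray!45] plot[domain=3:20,samples=240,variable=\x] ({(1+1/\x)*cos(57.29578*\x)},{(1+1/\x)*sin(57.29578*\x)})
 -- plot[domain=3:20,samples=240,variable=\x] ({(1+1/(23-\x))*cos(57.29578*(23-\x)+22.5)},{(1+1/(23-\x))*sin(57.29578*(23-\x)+22.5)}) -- cycle;
\draw[thin] plot[domain=3:20,samples=240,variable=\x] ({(1+1/\x)*cos(57.29578*\x)},{(1+1/\x)*sin(57.29578*\x)});
\draw[thin] plot[domain=3:20,samples=240,variable=\x] ({(1+1/\x)*cos(57.29578*\x+22.5)},{(1+1/\x)*sin(57.29578*\x+22.5)});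
\draw[thick] (0,0) circle (1);
\node at (0,0) {$f=0$};
\draw[->] (0.78,0) arc (0:70:0.78);
\end{tikzpicture}
\caption{The unit disk, where $f=0$, and the strip $-\pi/8<\psi<0$, $\xi>3$ (shaded, drawn up to $\xi=20$). It is bounded by the spirals $\psi=0$ and $\psi=-\pi/8$, where $\rho=1+1/\xi$ and $\theta=\xi-\psi$. A curve that follows the gradient flow of $f$ with relative error at most $\frac12$ and starts in the strip with $\xi>5$ stays in the strip forever; it approaches the unit circle and winds around it counterclockwise infinitely often.}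
\label{fig:spiral}
\end{figure}

\subsection{Trapping under relative perturbations}
Let $S_0\subset\mathbb R^2$ be the nonempty open set of points $\rho e^{i\theta}$, $\rho>1$, that have an angle $\theta$ with $-\pi/8<\xi-\theta<0$ and $\xi>5$.

\begin{lemma}\label{lem:planar}
Let $\beta\in C^1([0,\infty);\mathbb R^2)$ satisfy $\beta(0)\in S_0$ and
\[
\dot\beta=-\nabla f(\beta)+r,\qquad |r|\le\tfrac12|\nabla f(\beta)| .
\]
Then $|\nabla f(\beta(\tau))|\to0$, $|\beta(\tau)|\to1$, and a continuous choice of the angle of $\beta(\tau)$ tends to $+\infty$ as $\tau\to\infty$. Hence the set of limit points of $\beta(\tau)$ is the whole unit circle.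
\end{lemma}

\begin{proof}
Let $g=|\nabla f(\beta)|$. As $\nabla f$ is $1$-Lipschitz, $g$ is locally Lipschitz and $|\dot g|\le|\dot\beta|\le\frac32g$ a.e. On $S_0$ we have $1<\rho<\frac65$, so $g(0)>0$ and therefore $g(\tau)\ge g(0)e^{-3\tau/2}>0$ for all $\tau$: the curve never reaches a critical point in finite time. Also
\begin{equation}\label{eq:fdecay}
\tfrac{d}{d\tau}f(\beta)=-g^2+\nabla f(\beta)\cdot r\le-\tfrac12g^2\le0.
\end{equation}

Let $S=\{(\xi,\theta):\xi>3,\ -\pi/8<\xi-\theta<0\}$, and let $(\xi,\theta)$ be the continuous lift of $\beta$, defined as long as $\rho>1$, whose initial angle is the one in the definition of $S_0$. It starts in $S$. Let $T>0$ be the supremum of the times up to which it stays in $S$. Suppose $T<\infty$. Then $1\le\rho(T)\le\frac43$; since $g(T)>0$ and $\nabla f=0$ on $\rho=1$, in fact $\rho(T)>1$. So the lift is defined and $C^1$ near $T$, and lies in $\partial S$ at time $T$. We exclude the three parts of the boundary. All quantities below are evaluated at $\tau=T$, where $\xi\ge3$ and $\rho\ge1$.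

\emph{$\xi(T)=3$.} Since $1\le p\le3$ and $\xi(0)>5$, we have $f(\beta(T))\ge\kappa e^{-3}>3\kappa e^{-5}\ge f(\beta(0))$, contradicting \eqref{eq:fdecay}.

\emph{$\xi(T)>3$, $\psi(T)=0$.} Here $q=2$ and $p'=4$. By \eqref{eq:polar}, $\nabla\psi\cdot\nabla f\ge2\kappa e^{-\xi}\xi^4$ and
\[
|\nabla\psi|\,|\nabla f|\le\kappa e^{-\xi}(\xi^4+1)^{1/2}(4\xi^4+16)^{1/2}\le2\kappa e^{-\xi}\xi^4\big(1+\tfrac1{81}\big)^{1/2}\big(1+\tfrac4{81}\big)^{1/2}\le2.1\,\kappa e^{-\xi}\xi^4 .
\]
Hence $\dot\psi(T)=-\nabla\psi\cdot\nabla f+\nabla\psi\cdot r\le\kappa e^{-\xi}\xi^4(-2+1.05)<0$, contradicting $\psi<0$ on $[0,T)$.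

\emph{$\xi(T)>3$, $\psi(T)=-\pi/8$.} Here $p=1$, $p'=0$, $q=-1$, so $\nabla\psi\cdot\nabla f=-\kappa e^{-\xi}\xi^4$ and $|\nabla\psi||\nabla f|\le\kappa e^{-\xi}(\xi^4+1)^{1/2}\xi^2\le1.1\,\kappa e^{-\xi}\xi^4$. Hence $\dot\psi(T)\ge\kappa e^{-\xi}\xi^4(1-0.55)>0$, contradicting $\psi>-\pi/8$ on $[0,T)$.

So $T=\infty$. By \eqref{eq:fdecay} and $f\ge0$, $\int_0^\infty g^2\,d\tau\le2f(\beta(0))$. As $\beta$ is bounded, so are $g$ and $|\frac{d}{d\tau}g^2|\le3g^2$; hence $g\to0$. If $\xi(\tau_j)$ were bounded along some $\tau_j\to\infty$, then a limit point of $\beta(\tau_j)$ would be a critical point of $f$ with $1<\rho\le\frac43$, and there is none. Hence $\xi\to\infty$, $\rho\to1$, and $\theta=\xi-\psi\to\infty$ because $\psi$ is bounded. Since $\theta$ is continuous, every direction is attained at arbitrarily large times.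
\end{proof}

\section{Small inertia: tracking with relative error}\label{sec:tracking}

\subsection{A model}
Let $\nabla f$ be $1$-Lipschitz. The effect of inertia is visible in the ordinary differential equation
\begin{equation}\label{eq:model}
y''+y'+\varepsilon\nabla f(y)=0,\qquad y(t)\in\mathbb R^2 .
\end{equation}
Let $v=y'$. To see a gradient flow, we look for a quantity that moves only because of the force. Since $(y+v)'=-\varepsilon\nabla f(y)$, the right one is $b=y+v$ rather than $y$. Put $g=|\nabla f(b)|$. As $y=b-v$,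
\[
|b'+\varepsilon\nabla f(b)|=\varepsilon|\nabla f(b)-\nabla f(b-v)|\le\varepsilon|v| .
\]
The velocity is damped at rate $1$ and driven by the small force: for $\Phi=\frac12|v|^2$ and $\varepsilon\le\frac14$,
\[
\Phi'=-|v|^2-\varepsilon\nabla f(b-v)\cdot v\le-|v|^2+\varepsilon(g+|v|)|v|\le-|v|^2+\tfrac14|v|^2+\varepsilon^2g^2+\tfrac14|v|^2=-\Phi+\varepsilon^2g^2 .
\]
Now $g$ can decay no faster than at a rate $O(\varepsilon)$, because $|b'|=O(\varepsilon g)$ as long as $|v|$ is at most of order $g$. The damped quantity $\Phi$ therefore has time to follow $\varepsilon^2g^2$, and $|v|=O(\varepsilon g)$ persists. So the error $\varepsilon|v|$ is a small multiple of the force $\varepsilon g$. The next lemma makes this precise in the form needed for the partial differential equation.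

\subsection{The tracking lemma}

\begin{lemma}\label{lem:tracking}
Let $f\in C^1(\mathbb R^2)$ and let $\nabla f$ be Lipschitz with constant $1$. Let $c_1,C_1,C_2>0$, let $M_1=2(C_1/c_1)^{1/2}$, and let
\[
0<\varepsilon\le\min\Big\{\frac{c_1}8,\ \frac1{2C_2M_1}\Big\}.
\]
Let $b\in C^1([0,\infty);\mathbb R^2)$, $g=|\nabla f(b)|$, and let $\Phi:[0,\infty)\to[0,\infty)$ be locally absolutely continuous with
\begin{equation}\label{eq:abstract}
\Phi'\le-c_1\Phi+C_1\varepsilon^2g^2\ \text{ a.e.},\qquad |b'+\varepsilon\nabla f(b)|\le\varepsilon C_2\Phi^{1/2}.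
\end{equation}
If $g(0)>0$ and $\Phi(0)<M_1^2\varepsilon^2g(0)^2$, then for all $t\ge0$
\[
g(t)>0,\qquad \Phi(t)\le M_1^2\varepsilon^2g(t)^2,\qquad |b'+\varepsilon\nabla f(b)|\le\tfrac12\varepsilon g .
\]
\end{lemma}

\begin{proof}
The third claim follows from the second and $C_2M_1\varepsilon\le\frac12$. Let $T^*$ be the supremum of the $T$ such that the first two claims hold on $[0,T]$; $T^*>0$ by continuity. Suppose $T^*<\infty$. On $[0,T^*)$ we have $|b'|\le\varepsilon g+\frac12\varepsilon g\le2\varepsilon g$. Since $\nabla f$ is $1$-Lipschitz, $g$ is locally Lipschitz with $g'\ge-2\varepsilon g$ a.e. So $g(T^*)\ge g(0)e^{-2\varepsilon T^*}>0$ and $(g^2)'\ge-4\varepsilon g^2$ a.e. Hence $\Psi=\Phi/g^2$ is absolutely continuous on $[0,T^*]$ and, a.e.,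
\[
\Psi'=\frac{\Phi'}{g^2}-\Psi\,\frac{(g^2)'}{g^2}\le-c_1\Psi+C_1\varepsilon^2+4\varepsilon\Psi\le-\tfrac{c_1}2\Psi+C_1\varepsilon^2 ,
\]
because $4\varepsilon\le c_1/2$. Therefore
\[
\Psi(T^*)\le\max\Big\{\Psi(0),\frac{2C_1\varepsilon^2}{c_1}\Big\}=\max\big\{\Psi(0),\tfrac12M_1^2\varepsilon^2\big\}<M_1^2\varepsilon^2 .
\]
By continuity both claims persist beyond $T^*$, a contradiction.
\end{proof}

For the model \eqref{eq:model} the lemma applies with $c_1=C_1=1$, $C_2=\sqrt2$ and $\varepsilon\le\frac18$. If $f$ is the function of Section~\ref{sec:planar}, $y(0)\in S_0$ and $y'(0)=0$, then $\beta(\tau)=b(\tau/\varepsilon)$ satisfies the hypotheses of Lemma~\ref{lem:planar}; also $v\to0$, so $y$ itself winds around the unit circle forever.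

\section{The energy}\label{sec:energy}

\subsection{The space $L$}
We need a two-dimensional space $L\subset\mathbb R^{n\times n}$ and a combination $M$ of $2\times2$ minors that is positive definite on $L$. As $M$ vanishes on rank-one matrices, such an $L$ contains none. We choose as follows.

\begin{itemize}
\item[(a)] $n\ge3$: with $d_i=i-2$,
\begin{gather*}
L=\big\{\operatorname{diag}(\alpha_0+\beta_0d_i)_{1\le i\le n}:\alpha_0,\beta_0\in\mathbb R\big\},\\
M(F)=(F_{11}F_{22}-F_{12}F_{21})+(F_{22}F_{33}-F_{23}F_{32})-(F_{11}F_{33}-F_{13}F_{31}).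
\end{gather*}
The first three diagonal entries on $L$ are $\alpha_0-\beta_0$, $\alpha_0$, $\alpha_0+\beta_0$, so there
$M=\alpha_0(\alpha_0-\beta_0)+\alpha_0(\alpha_0+\beta_0)-(\alpha_0^2-\beta_0^2)=\alpha_0^2+\beta_0^2$.
\item[(b)] $n=2$: $L=\{\alpha_0I+\beta_0J:\alpha_0,\beta_0\in\mathbb R\}$ with $J$ the rotation by $\pi/2$, and $M=\det$. Again $M=\alpha_0^2+\beta_0^2$ on $L$.
\end{itemize}

Let $P,Q$ be the orthogonal projections of $\mathbb R^{n\times n}$ onto $L$ and $L^\perp$. Identify $L$ with $\mathbb R^2$ by a linear isometry, so that the function $f$ of Section~\ref{sec:planar} lives on $L$ (and $\nabla f$ takes values in $L$). For $\varepsilon\in(0,1]$ put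
\begin{equation}\label{eq:W}
W(F)=\tfrac12|QF|^2+\varepsilon f(PF),\qquad \sigma(F)=DW(F)=QF+\varepsilon\nabla f(PF).
\end{equation}
Then $W\in C^\infty$. The two parts of $\sigma$ are orthogonal and $\varepsilon\le1$, so $\sigma$ is Lipschitz with constant $1$. By $f_0\ge|\cdot|^2-4$,
\[
W(F)\ge\min\big(\tfrac12,\varepsilon\kappa\big)|F|^2-4\varepsilon\kappa .
\]

\subsection{Uniform polyconvexity}

\begin{lemma}\label{lem:poly}
There is $c_*\in(0,\frac14]$, depending only on $n$, such that for $0<\varepsilon\le c_*$ the function $W-\frac{c_*}2|F|^2$ is polyconvex. Moreover $W-\frac{c_*}2|F|^2$ and $W$ are then quasiconvex, and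
\[
D^2W(F)[a\otimes e,a\otimes e]\ge c_*|a|^2|e|^2\qquad\text{for all }F\in\mathbb R^{n\times n},\ a,e\in\mathbb R^n .
\]
\end{lemma}

\begin{proof}
Let $M\ge m_0|\cdot|^2$ on $L$ with $m_0>0$. Expanding the quadratic form $M(PF+QF)$ and using Young's inequality on the mixed term gives $M(F)\ge\frac{m_0}2|PF|^2-C'|QF|^2$ for some $C'>0$. For $s=1/(4C')$,
\[
\tfrac12|QF|^2+sM(F)\ge\tfrac14|QF|^2+\tfrac{sm_0}2|PF|^2\ge c_*|F|^2,\qquad c_*:=\min\big(\tfrac14,\tfrac{sm_0}2\big).
\]
Write
\begin{equation}\label{eq:split}
W(F)-\tfrac{c_*}2|F|^2=-sM(F)+\Big[\tfrac12|QF|^2+sM(F)-\tfrac{c_*}2|F|^2+\varepsilon f(PF)\Big].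
\end{equation}
The quadratic part of the bracket is at least $\frac{c_*}2|F|^2$, so its Hessian is at least $c_*$. Since $|D^2f|\le1$, the Hessian of $\varepsilon f(PF)$ is at least $-\varepsilon$. For $\varepsilon\le c_*$ the bracket is convex, and \eqref{eq:split} is the sum of a linear function of $2\times2$ minors and a convex function of $F$, hence polyconvex.

Quasiconvexity: for $\varphi\in W^{1,\infty}_0(D;\mathbb R^n)$ we have $\int_DM(F+\nabla\varphi)\,dx=|D|M(F)$, since $2\times2$ minors are null Lagrangians, and Jensen's inequality with $\int_D\nabla\varphi\,dx=0$ applies to the bracket. Adding the convex function $\frac{c_*}2|F|^2$ preserves both polyconvexity and quasiconvexity.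

Ellipticity: as $M$ is a quadratic form with $M(a\otimes e)=0$, it is affine along rank-one lines. So $W-\frac{c_*}2|F|^2$ is convex along them, which is the stated inequality.
\end{proof}

\section{A Korn inequality modulo $L$}\label{sec:korn}
The quadratic part of $W$ controls only $Q\nabla u$. We want $u(t)$ to stay close to an affine map with gradient in $L$, so $Q\nabla u$ should control all of $\nabla u$ up to such affine maps. In case (a) it does. In case (b) it does not: identifying $\mathbb R^2$ with $\mathbb C$, every holomorphic $w$ has $\nabla w\in L$ pointwise; for instance $w=z^2$ has $Q\nabla w=0$, mean zero and $\langle\nabla w\rangle=0$ on the disk. We exclude these functions by symmetry, and this is why the disk appears. Let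
\begin{itemize}
\item[(a)] $V=\{v\in W^{1,2}(\Omega;\mathbb R^n):\int_\Omega v\,dx=0\}$;
\item[(b)] $V=\{v\in W^{1,2}(\Omega;\mathbb R^2):v(Rx)=Rv(x)\text{ for a.e. }x,\text{ for all }R\in SO(2)\}$.
\end{itemize}
In case (b), $R=-I$ shows that $\int_\Omega v\,dx=0$ for $v\in V$. In both cases $V$ is closed in $W^{1,2}$. We use on $V$ the inner product $(\nabla u,\nabla v)$, and denote by $H$ the closure of $V$ in $L^2$. Let $C_P\ge1$ be a Poincar\'e constant: $\|v\|\le C_P\|\nabla v\|$ for mean-zero $v$.

For $A\in L$ let $\ell_A(x)=A(x-\bar x)$, where $\bar x$ is the barycenter of $\Omega$ (so $\bar x=0$ in case (b)). Then $\ell_A\in V$; in case (b) this holds because $A$ commutes with rotations. Put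
\[
a(v)=\langle P\nabla v\rangle\in L,\qquad V_0=\{w\in V:a(w)=0\},\qquad \pi v=v-\ell_{a(v)} .
\]
Since $(\nabla\ell_A,\nabla v)=|\Omega|\,A:a(v)$ and $a(\ell_A)=A$, the space $V_0$ is the orthogonal complement of $\{\ell_A:A\in L\}$ in $V$, and $\pi$ is the orthogonal projection of $V$ onto $V_0$.

\begin{lemma}\label{lem:korn}
There is $C_K\ge1$ such that $\|\nabla w\|\le C_K\|Q\nabla w\|$ for all $w\in V_0$.
\end{lemma}

\begin{proof}[Proof in case (a)]
We use Ne\v{c}as' inequality: on a bounded connected Lipschitz domain, $\|h-\langle h\rangle\|\le C\|\nabla h\|_{W^{-1,2}(\Omega)}$ for all $h\in L^2(\Omega)$. Let $G=\nabla w$. We claim that in the sense of distributions each $\partial_kG_{ij}$ is a linear combination of first derivatives of entries of $QG$.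
\begin{itemize}
\item For $i\ne j$, $G_{ij}=(QG)_{ij}$, because $L$ consists of diagonal matrices.
\item For $k\ne i$, $\partial_kG_{ii}=\partial_iG_{ik}$, a derivative of an off-diagonal entry.
\item For $\partial_iG_{ii}$, choose $j\ne k$ both different from $i$; here $n\ge3$ is used. The functional
\[
\lambda(F)=(d_j-d_k)F_{ii}+(d_k-d_i)F_{jj}+(d_i-d_j)F_{kk}
\]
vanishes on $L$: its coefficients sum to zero, and so do their products with $d_i,d_j,d_k$. Hence $\lambda(G)=\lambda(QG)$. Since $\partial_iG_{jj}=\partial_jG_{ji}$ and $\partial_iG_{kk}=\partial_kG_{ki}$,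
\[
(d_j-d_k)\,\partial_iG_{ii}=\partial_i\lambda(QG)-(d_k-d_i)\,\partial_jG_{ji}-(d_i-d_j)\,\partial_kG_{ki},
\]
and $d_j\ne d_k$.
\end{itemize}
Therefore $\|\nabla G\|_{W^{-1,2}(\Omega)}\le C\|QG\|$, and Ne\v{c}as' inequality gives $\|G-\langle G\rangle\|\le C\|QG\|$. As $\langle PG\rangle=a(w)=0$, we have $\langle G\rangle=\langle QG\rangle$, so $|\Omega|^{1/2}|\langle G\rangle|\le\|QG\|$. Adding the two estimates proves the lemma.
\end{proof}

\begin{proof}[Proof in case (b)]
Identify $\mathbb R^2$ with $\mathbb C$ and $L$ with the multiplications by complex numbers. The trace operator commutes with rotations, so for every $s$ the trace of $w$ satisfies $w(e^{i(\alpha+s)})=e^{is}w(e^{i\alpha})$ for a.e. $\alpha$. Thus $h(\alpha)=e^{-i\alpha}w(e^{i\alpha})\in L^2(\mathbb R/2\pi\mathbb Z)$ satisfies $h(\cdot+s)=h$ a.e. for every $s$. Its Fourier coefficients obey $\hat h_k=e^{iks}\hat h_k$ for all $s$, so $\hat h_k=0$ for $k\ne0$ and $h$ is a.e. equal to a constant $c$. So $w(x)=cx$ on $\partial\Omega$ with $c\in L$, and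
\[
\int_\Omega\nabla w\,dx=\int_{\partial\Omega}w\otimes\nu\,dS=c\int_{\partial\Omega}x\otimes x\,dS=\pi c .
\]
As $|\Omega|=\pi$ and $c\in L$, this gives $c=a(w)=0$. Hence $w\in W^{1,2}_0(\Omega)$.

A matrix $\alpha_0I+\beta_0J\in L$ has determinant $\alpha_0^2+\beta_0^2$, half its squared norm. Matrices in $L^\perp$ are symmetric and trace-free, with determinant minus half their squared norm. The mixed term in $\det(PF+QF)$ is $\operatorname{cof}(PF):QF=PF:QF=0$. So
\[
\det F=\tfrac12\big(|PF|^2-|QF|^2\big).
\]
Since $\int_\Omega\det\nabla w\,dx=0$ for $w\in W^{1,2}_0$, we get $\|P\nabla w\|=\|Q\nabla w\|$, that is, $\|\nabla w\|=\sqrt2\,\|Q\nabla w\|$.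
\end{proof}

\section{Weak solutions in $V$}\label{sec:existence}
We recall two standard facts about the triple $V\subset H\subset V'$. First (Lions--Magenes), functions $v\in L^2(0,T;V)\cap H^1(0,T;V')$ belong to $C([0,T];H)$, and $\|v\|^2$ is absolutely continuous with derivative $2\langle v_t,v\rangle$. Second (Lions), for $\mathcal F\in L^2(0,T;V')$ and $v_0\in H$ there is a unique $v\in L^2(0,T;V)\cap H^1(0,T;V')$ with $\langle v_t,\varphi\rangle+(\nabla v,\nabla\varphi)=\langle\mathcal F,\varphi\rangle$ for all $\varphi\in V$ and $v(0)=v_0$.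

\begin{proposition}\label{prop:exist}
Let $W$ be given by \eqref{eq:W} with $0<\varepsilon\le1$.
\begin{itemize}
\item[(i)] For all $(u_0,u_1)\in V\times H$ there is $u\in C([0,\infty);V)$ with $u(0)=u_0$, whose derivative $v=u_t$ satisfies $v(0)=u_1$,
\begin{equation}\label{eq:reg}
v\in C([0,\infty);H)\cap L^2_{\rm loc}([0,\infty);V),\qquad v_t\in L^2_{\rm loc}([0,\infty);V'),
\end{equation}
and, for a.e. $t$ and all $\varphi\in V$,
\begin{equation}\label{eq:V}
\langle v_t,\varphi\rangle+(\nabla v,\nabla\varphi)+(Q\nabla u,Q\nabla\varphi)+\varepsilon(\nabla f(P\nabla u),P\nabla\varphi)=0 .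
\end{equation}
\item[(ii)] Every such $u$ is a weak solution in the sense of Definition~\ref{def:weak}.
\item[(iii)] In case (a), every weak solution with mean-zero data satisfies $u\in C([0,\infty);V)$, \eqref{eq:reg} and \eqref{eq:V}.
\end{itemize}
\end{proposition}

\begin{proof}
(i) For $u\in C([0,T];V)$ let $v$ be the solution, in the sense of Lions, of
\[
\langle v_t,\varphi\rangle+(\nabla v,\nabla\varphi)=-(\sigma(\nabla u),\nabla\varphi)\quad\forall\varphi\in V,\qquad v(0)=u_1,
\]
and put $(\mathcal Tu)(t)=u_0+\int_0^tv\,ds$. For two inputs $u^1,u^2$, test the equation for $d=v^1-v^2$ with $d$ and integrate. As $\sigma$ is $1$-Lipschitz, Cauchy--Schwarz gives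
\[
\int_0^T\|\nabla d\|^2dt\le\int_0^T\|\nabla(u^1-u^2)\|^2dt\le T\,\|u^1-u^2\|^2_{C([0,T];V)} .
\]
Since $\|\nabla\int_0^td\,ds\|\le T^{1/2}\big(\int_0^T\|\nabla d\|^2ds\big)^{1/2}$ for $0\le t\le T$, the map $\mathcal T$ has Lipschitz constant at most $T$ on $C([0,T];V)$. With $T=\frac12$ it is a contraction, and its fixed point solves the problem on $[0,\frac12]$. The length of the interval does not depend on the data, so we may restart from $(u(T),u_t(T))\in V\times H$ and iterate.

(ii) The identity \eqref{eq:weak} holds for $\varphi\in V$. In case (a), split off the mean of a general $\varphi$; for constant $\varphi$ the identity is trivial because $\int_\Omega u_t\,dx=0$.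

In case (b) we use that $W$ respects the symmetry. For $R\in SO(2)$, conjugation by $R$ is an isometry that fixes every element of $L$, so it commutes with $P$ and $Q$. Thus $P(RFR^{-1})=R(PF)R^{-1}=PF$ and $|Q(RFR^{-1})|=|QF|$. Hence $W(RFR^{-1})=W(F)$ and $\sigma(RFR^{-1})=R\sigma(F)R^{-1}$. For $\varphi\in W^{1,2}(\Omega;\mathbb R^2)$ let $\varphi_R(x)=R^{-1}\varphi(Rx)$, so $\nabla\varphi_R(x)=R^{-1}\nabla\varphi(Rx)R$. From $u(Rx)=Ru(x)$ we have $\nabla u(Rx)=R\nabla u(x)R^{-1}$, and
\[
\int_\Omega\sigma(\nabla u):\nabla\varphi_R\,dx=\int_\Omega R\,\sigma(\nabla u(x))R^{-1}:\nabla\varphi(Rx)\,dx=\int_\Omega\sigma(\nabla u(Rx)):\nabla\varphi(Rx)\,dx=\int_\Omega\sigma(\nabla u):\nabla\varphi\,dx .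
\]
In the same way $(\nabla u_t,\nabla\varphi_R)=(\nabla u_t,\nabla\varphi)$, and $(u_t,\varphi_R)=\int_\Omega Ru_t(x)\cdot\varphi(Rx)\,dx=(u_t,\varphi)$. The map $R\mapsto\varphi_R$ is continuous into $W^{1,2}$, so we may form the average $\bar\varphi=\int\varphi_R\,dR$ over $SO(2)$ with normalized Haar measure. It satisfies $\bar\varphi(Sx)=\int R^{-1}\varphi(RSx)\,dR=S\bar\varphi(x)$, by the substitution $R\mapsto RS^{-1}$, so $\bar\varphi\in V$. Each term of \eqref{eq:weak} has the same value for $\varphi$ as for $\bar\varphi$; the identity for $\bar\varphi$ therefore gives it for $\varphi$.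

(iii) Constant $\varphi$ in \eqref{eq:weak} gives $\int_\Omega u_t\,dx=\int_\Omega u_1\,dx=0$, and then $\int_\Omega u\,dx=0$, for all $t$. The weak identity says that the $V'$-valued distributional derivative of $v=u_t$ is $\varphi\mapsto-(\sigma(\nabla u)+\nabla v,\nabla\varphi)$, which lies in $L^2_{\rm loc}([0,\infty);V')$. This is \eqref{eq:V}.
\end{proof}

\section{Reduction to a perturbed gradient flow}\label{sec:reduction}
Let $0<\varepsilon\le1$ and let $u\in C([0,\infty);V)$ satisfy \eqref{eq:reg} and \eqref{eq:V}. We look for the analogues of $b$ and $\Phi$ in the model \eqref{eq:model}. All constants below depend only on $C_P$, $C_K$ and $|\Omega|$, not on $\varepsilon$.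

\subsection{The slow variable}
Let $v=u_t$ and split $u=\ell_{a(u)}+w$ with $w=\pi u\in V_0$. Since $\pi$ is bounded and linear, $w\in H^1_{\rm loc}([0,\infty);V)$ and $w_t=\pi v$; also $Q\nabla u=Q\nabla w$. Define $m(v)\in L$ by
\[
m(v):A=|\Omega|^{-1}(v,\ell_A)\quad\text{for }A\in L .
\]
From $\|\ell_A\|\le C_P|\Omega|^{1/2}|A|$ we get $|m(v)|\le C_P|\Omega|^{-1/2}\|v\|$. Set
\[
b=a(u)+m(v)\in L,\qquad g=|\nabla f(b)| .
\]
This is the counterpart of $y+y'$: testing \eqref{eq:V} with $\ell_A$, and using $QA=0$, $(\nabla v,\nabla\ell_A)=|\Omega|\,A:a(v)$ and $a(u)'=a(v)$, we obtain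
\begin{equation}\label{eq:bprime}
b'=-\varepsilon\,\langle\nabla f(P\nabla u)\rangle .
\end{equation}
The right side is continuous in $t$, so $b\in C^1([0,\infty);L)$. Since $P\nabla u=a(u)+P\nabla w=b-m(v)+P\nabla w$ and $\nabla f$ is $1$-Lipschitz,
\begin{align}
\|\nabla f(P\nabla u)\|&\le|\Omega|^{1/2}g+C_P\|v\|+\|\nabla w\|,\label{eq:force}\\
|b'+\varepsilon\nabla f(b)|&\le\varepsilon|\Omega|^{-1/2}\big(C_P\|v\|+\|\nabla w\|\big).\label{eq:berror}
\end{align}
It remains to show that $\|v\|$ and $\|\nabla w\|$ are damped at a rate independent of $\varepsilon$.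

\subsection{The Lyapunov functional}
The natural energy $\frac12\|v\|^2+\frac12\|Q\nabla w\|^2$ dissipates only $\|\nabla v\|^2$; nothing in its derivative makes $w$ decay. As for a damped oscillator, we add a multiple of $(v,w)$, whose derivative contains $-\|Q\nabla w\|^2$. The further term $\frac12\|\nabla w\|^2$ removes the viscous contribution $-(\nabla v,\nabla w)$. Thus let
\[
\delta=\frac1{4C_P^2}\le\frac14,\qquad
\Phi=\tfrac12\|v\|^2+\tfrac12\|Q\nabla w\|^2+\delta\big[(v,w)+\tfrac12\|\nabla w\|^2\big],\qquad Z=\|\nabla v\|^2+\|Q\nabla w\|^2 .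
\]

\emph{Size of $\Phi$.} We have $\delta|(v,w)|\le\frac14\|v\|^2+\delta^2C_P^2\|\nabla w\|^2=\frac14\|v\|^2+\frac\delta4\|\nabla w\|^2$. Hence
\begin{equation}\label{eq:PhiBounds}
\Phi\ge\tfrac14\|v\|^2+\tfrac\delta4\|\nabla w\|^2,\qquad
\Phi\le\tfrac34\|v\|^2+\tfrac12\|Q\nabla w\|^2+\tfrac34\delta\|\nabla w\|^2\le C_0Z,\qquad C_0=C_P^2+C_K^2 ,
\end{equation}
where the last step, valid for a.e. $t$, uses Poincar\'e's inequality, Lemma~\ref{lem:korn} and $\frac12+\frac3{16}C_K^2\le C_K^2$.

\emph{Derivative of $\Phi$.} By the Lions--Magenes lemma, $\|v\|^2$ is locally absolutely continuous with derivative $2\langle v_t,v\rangle$. By polarization, and since $w\in H^1_{\rm loc}([0,\infty);V)$, the function $(v,w)$ is locally absolutely continuous with derivative $\langle v_t,w\rangle+(v,w_t)$. The terms $\|Q\nabla w\|^2$ and $\|\nabla w\|^2$ are locally absolutely continuous because $w\in H^1_{\rm loc}([0,\infty);V)$. So, by \eqref{eq:V}, for a.e. $t$,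
\begin{align*}
\tfrac12\tfrac{d}{dt}\|v\|^2&=-\|\nabla v\|^2-(Q\nabla w,Q\nabla v)-\varepsilon(\nabla f(P\nabla u),P\nabla v),\\
\tfrac12\tfrac{d}{dt}\|Q\nabla w\|^2&=(Q\nabla w,Q\nabla\pi v)=(Q\nabla w,Q\nabla v),\\
\tfrac{d}{dt}(v,w)&=-(\nabla v,\nabla w)-\|Q\nabla w\|^2-\varepsilon(\nabla f(P\nabla u),P\nabla w)+(v,\pi v),\\
\tfrac12\tfrac{d}{dt}\|\nabla w\|^2&=(\nabla w,\nabla\pi v)=(\nabla w,\nabla v).
\end{align*}
The second line uses $Q\nabla\ell_A=0$, and the last line uses that $w\in V_0$ is orthogonal to $v-\pi v=\ell_{a(v)}$. The terms $(Q\nabla w,Q\nabla v)$ and $\delta(\nabla v,\nabla w)$ cancel, and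
\[
\Phi'=-\|\nabla v\|^2-\delta\|Q\nabla w\|^2+\delta(v,\pi v)-\varepsilon\big(\nabla f(P\nabla u),P\nabla v+\delta P\nabla w\big).
\]
Since $\|\nabla\pi v\|\le\|\nabla v\|$, we have $\delta(v,\pi v)\le\delta C_P^2\|\nabla v\|^2=\frac14\|\nabla v\|^2$. For the last term put $K_1=1+C_K$ and $K_2=C_P^2+C_K$. By Lemma~\ref{lem:korn}, $\|P\nabla v+\delta P\nabla w\|\le K_1Z^{1/2}$, and by \eqref{eq:force}, $\|\nabla f(P\nabla u)\|\le|\Omega|^{1/2}g+K_2Z^{1/2}$. So it is at most
\[
\varepsilon\big(|\Omega|^{1/2}g+K_2Z^{1/2}\big)K_1Z^{1/2}\le\frac\delta4Z+\frac{\varepsilon^2K_1^2|\Omega|}\delta\,g^2+\varepsilon K_1K_2Z .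
\]
Let $\varepsilon_1=\delta/(4K_1K_2)$ and $C_1=K_1^2|\Omega|/\delta$. As $\delta\le\frac34$, for $\varepsilon\le\varepsilon_1$ we get $\Phi'\le-\delta Z+\frac\delta2Z+C_1\varepsilon^2g^2$, and by \eqref{eq:PhiBounds} $-\frac\delta2Z\le-c_1\Phi$ with $c_1=\delta/(2C_0)$. Also by \eqref{eq:PhiBounds}, $\|v\|\le2\Phi^{1/2}$ and $\|\nabla w\|\le2\delta^{-1/2}\Phi^{1/2}=4C_P\Phi^{1/2}$, so \eqref{eq:berror} gives the second inequality below with $C_2=6C_P|\Omega|^{-1/2}$. In summary:

\begin{proposition}\label{prop:reduction}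
If $0<\varepsilon\le\min\{1,\varepsilon_1\}$ and $u\in C([0,\infty);V)$ satisfies \eqref{eq:reg} and \eqref{eq:V}, then $b\in C^1([0,\infty);L)$, the function $\Phi\ge0$ is locally absolutely continuous, and
\[
\Phi'\le-c_1\Phi+C_1\varepsilon^2g^2\ \text{ a.e.},\qquad |b'+\varepsilon\nabla f(b)|\le\varepsilon C_2\Phi^{1/2},
\]
with $\varepsilon_1,c_1,C_1,C_2>0$ depending only on $C_P,C_K,|\Omega|$.
\end{proposition}

These are the hypotheses \eqref{eq:abstract} of the tracking lemma. The restriction $\varepsilon\le c_1/8$ there can be met precisely because $c_1$ does not depend on $\varepsilon$.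

\section{Proof of Theorem~\ref{thm:main}}
Let $M_1=2(C_1/c_1)^{1/2}$ and fix
\[
0<\varepsilon\le\min\Big\{c_*,\ \varepsilon_1,\ \frac{c_1}8,\ \frac1{2C_2M_1}\Big\},
\]
with $c_*\le\frac14$ from Lemma~\ref{lem:poly}. The properties of $W$ claimed in the theorem, with $\gamma=c_*/2$, were proved in Section~\ref{sec:energy}.

\emph{The solution.} Choose $b_0\in S_0\subset L$, set $u_0=\ell_{b_0}$ and $u_1=0$, and let $u$ be the weak solution from Proposition~\ref{prop:exist}. At $t=0$ we have $w=0$ and $v=0$, so $\Phi(0)=0$, $b(0)=b_0$ and $g(0)=|\nabla f(b_0)|>0$. By Proposition~\ref{prop:reduction} and Lemma~\ref{lem:tracking},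
\begin{equation}\label{eq:tracked}
\Phi\le M_1^2\varepsilon^2g^2,\qquad |b'+\varepsilon\nabla f(b)|\le\tfrac12\varepsilon g\qquad\text{for all }t\ge0 .
\end{equation}
So $\beta(\tau)=b(\tau/\varepsilon)$ satisfies $\dot\beta=-\nabla f(\beta)+r$ with $|r|\le\frac12|\nabla f(\beta)|$, and $\beta(0)\in S_0$. By Lemma~\ref{lem:planar}, $g(t)\to0$, and the set of limit points of $b(t)$ as $t\to\infty$ is the unit circle of $L$.

\emph{Conclusion for $u$.} By \eqref{eq:tracked}, $\Phi\to0$, and \eqref{eq:PhiBounds} gives $u_t\to0$ and $\nabla w\to0$ in $L^2$. As $\nabla u=a(u)+\nabla w=b-m(v)+\nabla w$,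
\[
\|\nabla u(t)-b(t)\|\le\|\nabla w\|+|\Omega|^{1/2}|m(v)|\to0 .
\]
Hence $\langle P\nabla u(t)\rangle=b(t)-m(v(t))$ has the whole unit circle of $L$ as its set of limit points, and $\langle\nabla u(t)\rangle$ does not converge. Since $\langle P\nabla u(t)\rangle$ is the image of $u(t)$ under a bounded linear map from $W^{1,2}$ to the finite-dimensional space $L$, $u(t)$ does not converge weakly in $W^{1,2}$, and a fortiori not strongly.

\emph{Open set of data in case (a).} The argument used only $b(0)\in S_0$, which implies $g(0)>0$, and $\Phi(0)<M_1^2\varepsilon^2g(0)^2$. Here $V\times H$ is exactly the set of mean-zero data in $W^{1,2}\times L^2$. Since $b(0)$ and $\Phi(0)$ depend continuously on $(u_0,u_1)\in V\times H$, these conditions define an open set, which contains $(\ell_{b_0},0)$. By Proposition~\ref{prop:exist}(iii) the argument applies to every weak solution with data in it. \qed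

\begin{remark}
No microstructure forms, and the energy even tends to its minimum. Indeed $\|\nabla u-b\|\to0$, the curve $b$ is bounded, and $W(b)=\varepsilon f(b)\to0$ because $|b|\to1$; as $DW$ is Lipschitz, $\int_\Omega W(\nabla u)\,dx\to0=|\Omega|\min W$. Every $\ell_A$ with $A\in L$, $|A|=1$, is an equilibrium with minimal energy, and the solution keeps returning to every neighborhood of each of them.
\end{remark}

\section{One space dimension}
For $n=1$ there is no room for a spiral: after a change of variable, each material point obeys its own scalar differential equation, with a perturbation that tends to zero.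

\begin{proof}[Proof of Theorem~\ref{thm:oned}]
After a translation, $\Omega=(0,l)$. Write $e=u_x$ and let $\Lambda$ be a Lipschitz constant of $\sigma$. Testing with constants gives $\int u_t=\int u=0$ for all $t$.

\emph{Step 1: decay of the velocity.} As in the proof of Proposition~\ref{prop:exist}(iii), $u_t$ lies in $L^2_{\rm loc}$ with values in the mean-zero $W^{1,2}$ functions, $u_{tt}$ lies in $L^2_{\rm loc}$ with values in the dual of that space, and $e\in H^1_{\rm loc}([0,\infty);L^2)$. So testing with $u_t$ is legitimate and gives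
\[
\frac d{dt}\Big[\tfrac12\|u_t\|^2+\int_0^lW(e)\,dx\Big]=-\|u_{xt}\|^2 .
\]
By coercivity, $\int_0^\infty\|u_{xt}\|^2dt<\infty$ and $e$ is bounded in $L^2$; hence $\sigma(e)$ is bounded in $L^2$ too. By Poincar\'e's inequality, $\phi=\|u_t\|^2\le C\|u_{xt}\|^2$ is in $L^1(0,\infty)$. Moreover
\[
\phi'=-2\|u_{xt}\|^2-2(\sigma(e),u_{xt})\in L^1(0,\infty)+L^2(0,\infty),
\]
so $\phi$ is uniformly continuous. Hence $\phi\to0$.

\emph{Step 2: a differential equation at each point.} Let $h(x,t)=\int_0^xu_t(y,t)\,dy$. As $\int u_t=0$, we have $h\in C([0,\infty);W^{1,2}_0(0,l))$; so $h$ is continuous on $[0,l]\times[0,\infty)$, and $\|h(t)\|_\infty\le l^{1/2}\|u_t\|\to0$. Let $\bar h=\sup|h|<\infty$. For arbitrary $\eta\in L^2(0,l)$ insert $\varphi(x)=\int_0^x\eta$ in \eqref{eq:weak}. Since $\int u_t\varphi=\int h_x\varphi=-\int h\eta$, the identity becomes $h_t=\sigma(e)+e_t$ in $L^2_{\rm loc}([0,\infty);L^2)$. So $z=e-h\in H^1_{\rm loc}([0,\infty);L^2)$ satisfies $z_t=-\sigma(e)=-\sigma(z+h)$.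

Take a jointly measurable representative of $e$ and use the representative $z(x,t)=z(x,0)-\int_0^t\sigma(e(x,s))\,ds$, which for each $t$ represents $z(t)\in L^2$. By Fubini's theorem, for a.e. $x$ the function $z(x,\cdot)$ is absolutely continuous, $e=z+h$ for a.e. $t$, and so $\dot z=-\sigma(z+h)$ for a.e. $t$. As the right side is continuous in $t$, $z(x,\cdot)$ is a $C^1$ solution of
\begin{equation}\label{eq:ode}
\dot z=-\sigma(z+h(x,t)),\qquad t\ge0 .
\end{equation}

\emph{Step 3: a dominating function.} As $\sigma$ is Lipschitz, $W(F)\le C'(1+F^2)$ for some $C'$. Choose $K>1$ with $cK^2\ge C'+1$. For $F_0\ge F_*$, with $F_*>0$ large, the mean value theorem gives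
\[
\max_{[F_0,KF_0]}\sigma\ge\frac{W(KF_0)-W(F_0)}{(K-1)F_0}\ge\frac{F_0^2-C-C'}{(K-1)F_0}\ge\frac{F_0}{2(K-1)}>\Lambda\bar h .
\]
So there is $F\in[F_0,KF_0]$ with $\sigma(G)>0$ whenever $|G-F|\le\bar h$. Take $F_0=\max(F_*,|z(x,0)|)$. A solution of \eqref{eq:ode} that starts at or below $F$ cannot exceed $F$: at the last time with $z=F$ before a time with $z>F$ we would have $\dot z\ge0$, but there $\dot z=-\sigma(F+h)<0$. The function $-z$ solves the analogous equation with $W(F)$ replaced by $W(-F)$ and $h$ by $-h$; the bounds on $W$ and on $|h|$ are the same, so we get the estimate from below with the same $F_*$ and $K$. Thus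
\[
|z(x,t)|\le K\max(F_*,|z(x,0)|)\qquad\text{for all }t\ge0\text{ and a.e. }x,
\]
and the right side is in $L^2(0,l)$.

\emph{Step 4: pointwise convergence.} Fix such an $x$; $z=z(x,\cdot)$ is bounded. Suppose $\lambda=\liminf_{t\to\infty}z<\mu=\limsup_{t\to\infty}z$. Each $y\in(\lambda,\mu)$ is crossed upward and downward at arbitrarily large times, so there are $t_j,t_j'\to\infty$ with $\sigma(y+h(x,t_j))\le0\le\sigma(y+h(x,t_j'))$. As $h\to0$, $\sigma(y)=0$. So $\sigma=0$ on $[\lambda,\mu]$. Let $y=\frac12(\lambda+\mu)$ and choose $t_0$ with $z(t_0)=y$ and $|h(x,t)|<\frac14(\mu-\lambda)$ for $t\ge t_0$. Then $y+h(x,t)\in[\lambda,\mu]$ for $t\ge t_0$, so the constant $y$ solves \eqref{eq:ode} on $[t_0,\infty)$; by uniqueness ($\sigma$ is Lipschitz) $z\equiv y$ there, a contradiction. Hence $z(x,t)$ converges to some $z_\infty(x)$ for a.e. $x$.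

\emph{Step 5: conclusion.} By dominated convergence $z(t)\to z_\infty$ in $L^2$, so $u_x(t)=z(t)+h(t)\to z_\infty$ in $L^2$. As $\int u(t)=0$, Poincar\'e's inequality gives strong convergence of $u(t)$ in $W^{1,2}(0,l)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{DMP} \emph{Dynamical Modeling of Phase}, \url{http://repository.cmu.edu/cgi/viewcontent.cgi?article=1679&context=math}.
\end{thebibliography}

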